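# Quadratic ideals with linear first syzygies and regularity proportional to the number of variables

## 1. Linear first syzygies, and the guess that the regularity stays small

Take an ideal generated by quadrics, and suppose that the relations between these quadrics are generated by linear relations. How large can its Castelnuovo–Mumford regularity be, compared with the number of variables? The answer one would first guess is "small": the resolution starts as simply as it can, so it should not stray far later, and the ratio of the regularity to the number of variables should tend to $0$.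

Here are the precise terms. Let $K$ be a field and $S=K[x_1,\dots,x_n]$ with the standard grading.

**Definition (quadratic ideal, Betti numbers, regularity).** A quadratic ideal is a homogeneous ideal $I\subseteq S$ minimally generated by $s$ quadratic forms. The graded Betti numbers are $\beta_{i,j}=\beta_{i,j}(S/I)=\dim_K\operatorname{Tor}_i^S(S/I,K)_j$. So $\bigoplus_j S(-j)^{\beta_{i,j}}$ is the $i$-th term of the minimal graded free resolution of $S/I$; here $\beta_{1,2}=s$ and $\beta_{1,j}=0$ for $j\ne2$. The regularity is $\operatorname{reg}S/I=\max\{j-i:\beta_{i,j}\ne0\}$, and $\operatorname{reg}I=\operatorname{reg}S/I+1$.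

**Definition (linear first syzygies).** The first syzygy module of $I$ is linearly generated if $\beta_{2,j}=0$ for all $j>3$.

We look for a family of quadratic ideals $I_m\subseteq K[x_1,\dots,x_m]$, one for every sufficiently large $m$, all with linearly generated first syzygy modules, such that $\lim_{m\to\infty}\operatorname{reg}I_m/m$ exists and is positive. The guess says that there is none.

In one variable, the only nonzero case is $I=(x^2)$, with $\operatorname{reg}I=2$.

In two variables, suppose first $s=1$: a principal ideal $(q)$ has $\operatorname{reg}I=2$. If $s=2$ and $q_1,q_2$ are coprime, the only generating syzygy is $q_2\cdot q_1-q_1\cdot q_2=0$, of degree $4$, so the hypothesis fails. If $q_1=\ell\ell_1$ and $q_2=\ell\ell_2$ with $\ell_1,\ell_2$ independent, then $I\cong(\ell_1,\ell_2)(-1)$, the syzygy is linear, and $\operatorname{reg}I=2$. If $s=3$, then $I=(x,y)^2$ has the resolution $0\to S(-3)^2\to S(-2)^3\to I\to 0$, so again $\operatorname{reg}I=2$.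

So far the guess survives. It also survives on a large class: if the $I_m$ are quadratic square-free monomial ideals with linearly generated first syzygies, then $\operatorname{reg}I_m/m\to0$; this is a consequence of a theorem of Dao–Huneke–Schweig. Note that the hypothesis on syzygies matters: the ideal $(x_1^2,\dots,x_n^2)$ is resolved by the Koszul complex, so $\beta_{n,2n}=1$ and $\operatorname{reg}I=n+1$, but $\beta_{2,4}\neq0$ for $n\ge2$.

Nevertheless the guess is wrong, over every field.

> **Theorem A.** Let $K$ be any field. For every $m\ge 16$ there is an ideal $I_m\subset K[x_1,\dots,x_m]$, minimally generated by quadrics, whose first syzygy module is linearly generated, with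
> $$\operatorname{reg} I_m=\lfloor m/4\rfloor-1 ,\qquad\text{hence}\qquad \lim_{m\to\infty}\frac{\operatorname{reg} I_m}{m}=\frac14>0 .$$

Sections 2 to 9 prove this. Section 10 shows that every $\lambda\in(0,\frac27]$ occurs as such a limit, and Section 11 treats ideals that are linear through $p$ steps.

## 2. Koszul homology, three variables, and tensor products

We compute Betti numbers by Koszul homology. Let $V$ be a finite-dimensional vector space placed in degree $1$, $A=\operatorname{Sym}V$, and let $X$ be a finitely generated graded $A$-module with $X_q=0$ for $q<0$. Write $\operatorname{Tor}_i^A(X)=\operatorname{Tor}_i^A(X,K)$. Then $\operatorname{Tor}_i^A(X)_{i+q}$ is the homology at the middle of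
$$\textstyle\bigwedge^{i+1}V\otimes X_{q-1}\to\bigwedge^{i}V\otimes X_q\to\bigwedge^{i-1}V\otimes X_{q+1},\qquad d(v_1\wedge\dots\wedge v_i\otimes x)=\displaystyle\sum_l(-1)^{l-1}(\cdots\widehat{v_l}\cdots)\otimes v_lx. \tag{1}$$
Put $\operatorname{reg}X=\max\{j-i:\operatorname{Tor}_i^A(X)_j\neq0\}$.

**Definition (linear through step $p$).** $X$ is linear through step $p$ if $\operatorname{Tor}_i^A(X)_j=0$ for $0\le i\le p$ and $j\ne i$. The case $i=0$ says that $X$ is generated by $X_0$.

In terms of (1): for $0\le i\le p$ and $q\ge1$, every cycle in $\bigwedge^iV\otimes X_q$ is a boundary. Also, since $X_{-1}=0$, the space $\operatorname{Tor}_i^A(X)_i$ is exactly the space of cycles in $\bigwedge^iV\otimes X_0$.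

We use four consequences.

* (K1) If $V=V'\oplus V''$ and $V''$ acts by $0$ on $X$, then $\operatorname{Tor}^{\operatorname{Sym}V}_i(X)=\bigoplus_{u+v=i}\bigwedge^uV''\otimes\operatorname{Tor}_v^{\operatorname{Sym}V'}(X)$, and the regularity over $\operatorname{Sym}V$ equals that over $\operatorname{Sym}V'$. Indeed $\bigwedge^iV=\bigoplus_{u+v=i}\bigwedge^uV''\otimes\bigwedge^vV'$, and contracting a vector of $V''$ multiplies $X$ by $0$; so the differential is, up to the sign $(-1)^u$, that of the Koszul complex over $\operatorname{Sym}V'$. A class in $\bigwedge^uV''\otimes\operatorname{Tor}_v(X)_j$ has degree $u+j$ and homological index $u+v$, with difference $j-v$.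
* (K2) If $X_q=0$ for $q>t$, then $\operatorname{reg}X\le t$, because $\operatorname{Tor}_i(X)_{i+q}$ is a subquotient of $\bigwedge^iV\otimes X_q$.
* (K3) If $n=\dim V$, then $\operatorname{Tor}_n^A(X)_{n+q}=\bigwedge^nV\otimes\{z\in X_q:Vz=0\}$, because $\bigwedge^{n+1}V=0$ and, for a basis $v_1,\dots,v_n$, the element $v_1\wedge\dots\wedge v_n\otimes z$ goes to $\sum\pm(\cdots\widehat{v_l}\cdots)\otimes v_lz$. So a nonzero element of degree $q$ killed by $V$ forces $\operatorname{reg}X\ge q$.
* (K4) If $0\to X'\to X\to X''\to0$ is exact, then $\operatorname{reg}X\le\max(\operatorname{reg}X',\operatorname{reg}X'')$, by the long exact sequence of $\operatorname{Tor}$.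

In three variables the regularity can go up. Let
$$I=(xy,\ xz,\ yz,\ x^2-y^2,\ x^2-z^2)\subset K[x,y,z],\qquad R=S/I.$$
Then $R_2$ is spanned by $x^2=y^2=z^2$, and every cubic lies in the ideal (for instance $x^3=x(x^2-y^2)+y\cdot xy$). So $R$ has Hilbert function $1,3,1$, and $I$ is generated by quadrics. The numerator of its Hilbert series is
$$(1+3t+t^2)(1-t)^3=1-5t^2+5t^3-t^5 .$$
The coefficient of $t^4$ gives $-\beta_{1,4}+\beta_{2,4}-\beta_{3,4}=0$. Here $\beta_{1,4}=0$. Also $\beta_{3,4}=0$ by (K3): if $\ell=ax+by+cz\neq0$, say $a\ne0$, then $x\ell=ax^2\ne0$ in $R$, so no nonzero linear form is killed by all variables. Hence $\beta_{2,4}=0$, and $\beta_{2,j}=0$ for $j\ge5$ since $R_q=0$ for $q\ge3$. The first syzygies are linear. By (K2) and (K3), $\operatorname{reg}R=2$, so $\operatorname{reg}I=3$.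

A sensible first attempt is to multiply this example. If $R=C/I$ and $R'=C'/I'$ in disjoint sets of variables, then $R\otimes_KR'=(C\otimes C')/(I+I')$ and
$$\operatorname{Tor}_i(R\otimes R')=\bigoplus_{u+v=i}\operatorname{Tor}_u^C(R)\otimes\operatorname{Tor}_v^{C'}(R') .$$
So regularities of quotient rings add. Using $t$ copies of the three-variable example gives $\operatorname{reg}I=2t+1$ in $3t$ variables, a ratio tending to $\frac23$. But for $t\ge 2$ the attempt breaks at $i=2$: the summand $\operatorname{Tor}_1(R)\otimes\operatorname{Tor}_1(R')$ is nonzero of degree $4$. These are the Koszul relations $f'\cdot f-f\cdot f'=0$ with $f\in I$, $f'\in I'$, and in disjoint variables nothing linear generates them.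

## 3. Idealization: from modules to quadratic ideals

Modules are easier to make linear than ideals, since they may have many generators. The following lemma turns a module into a quadratic ideal.

**Lemma 1 (idealization).** Let $B=\operatorname{Sym}V$, and let $M$ be a graded $B$-module with $M_q=0$ for $q<0$ and $a=\dim M_0$, $0<a<\infty$, linear through step $p\ge1$. Put $R=B\oplus M(-1)$ with $M(-1)^2=0$, and $C=B[w_1,\dots,w_a]$. Then $R\cong C/I$ for a homogeneous ideal $I\ne0$, and $\operatorname{Tor}_i^C(R)_j=0$ for $1\le i\le p$, $j\ne i+1$. If $p\ge2$, then $I$ is minimally generated by quadrics and has linearly generated first syzygies.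

**Step 1: present $R$.** The multiplication of $R$ is $(b,\mu)(b',\mu')=(bb',b\mu'+b'\mu)$, and $R_1=V\oplus M_0$. Send $w_1,\dots,w_a$ to a basis of $M_0\subset R_1$. Since $M$ is generated by $M_0$, the map $C\to R$ is onto. It is bijective in degrees $\le1$, so its kernel $I$ contains no linear form. As $M(-1)^2=0$, we have $0\neq w_1^2\in I$.

**Step 2: bound the degrees of $\operatorname{Tor}$ from above.** Let $W=\langle w_1,\dots,w_a\rangle$. In the exact sequence of $C$-modules
$$0\to M(-1)\to R\to B\to0, \tag{2}$$
$W$ kills both ends. By (K1), $\operatorname{Tor}_i^C(B)=\bigwedge^iW$, in degree $i$. For $i\le p$, again by (K1), $\operatorname{Tor}_i^C(M(-1))=\bigoplus_{u+v=i}\bigwedge^uW\otimes\operatorname{Tor}_v^B(M)(-1)$ lies in degree $u+v+1=i+1$. So $\operatorname{Tor}_i^C(R)$ lives in degrees $i$ and $i+1$ for $i\le p$.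

**Step 3: exclude degree $i$.** As $I$ has no linear forms, $\operatorname{Tor}_1^C(R)$ lives in degrees $\ge2$. In a minimal resolution each generator of the $i$-th term maps into the maximal ideal times the $(i-1)$-st term, so the lowest generator degree rises by at least one at each step. Hence $\operatorname{Tor}_i^C(R)$ lives in degrees $\ge i+1$ for $i\ge1$. With Step 2, only degree $i+1$ remains for $1\le i\le p$. For $p\ge2$, the cases $i=1,2$ are the last statement. $\blacksquare$

For an example, take $B=K[x_0,x_1]$ and $M=\langle u_0,u_1\rangle\oplus\langle s\rangle$ in degrees $0$ and $1$, with $x_iu_i=s$ and $x_iu_j=0$ for $i\ne j$. The linear relations are $x_0u_1=0$, $x_1u_0=0$, $x_0u_0=x_1u_1$. They imply all others: for instance $x_0^2u_0=x_0x_1u_1=x_1(x_0u_1)=0$. So $M$ is linear through step $1$, and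
$$I=(w_0^2,\ w_0w_1,\ w_1^2,\ x_0w_1,\ x_1w_0,\ x_0w_0-x_1w_1)\subset K[x_0,x_1,w_0,w_1].$$
But $s$ is killed by $x_0$ and $x_1$, so $\operatorname{Tor}_2^B(M)_3\ne0$ by (K3). In (2), $\operatorname{Tor}_3^C(B)$ lives in degree $3$, so $\operatorname{Tor}_2^C(M(-1))_4\neq0$ injects into $\operatorname{Tor}_2^C(R)_4$. The first syzygies of $I$ are not linear.

This failure is general. If $M$ has finite length and top degree $r\ge1$, over a polynomial ring in $n$ variables, then (K3) gives $\operatorname{Tor}_n(M)_{n+r}\neq0$, so $M$ is never linear through step $n$. We need linearity through step $2$, so two variables are too few. We therefore look for modules of large top degree $r$, linear through step $2$, over more variables. Two numbers will be watched: $r$, and the number $\dim V+\dim M_0$ of variables that Lemma 1 costs.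

## 4. Line bundles and Koszul sequences on $\mathbb P^1\times\mathbb P^1$

The example above is the module $\bigoplus_{s\ge0}H^1(\mathbb P^1,\mathcal O(s-3))$, with $u_0=x_0^{-2}x_1^{-1}$ up to naming. In general $H^0(\mathbb P^1,\mathcal O(a))$ is the space of forms of degree $a$, nonzero only for $a\ge0$. And $H^1(\mathbb P^1,\mathcal O(a))$ has as basis the monomials $x_0^{-i}x_1^{-j}$ with $i,j\ge1$, $i+j=-a$; it is nonzero only for $a\le-2$. Multiplication by forms is the obvious one, where a monomial with an exponent $\ge0$ counts as $0$.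

To gain one more linear step we pass to $Z=\mathbb P^1\times\mathbb P^1$, with coordinates $x_0,x_1$ and $y_0,y_1$ and line bundles $\mathcal O(a,b)$. By Künneth:

* (V1) $H^1(\mathcal O(a,b))=0$ if $a,b\ge-1$; also $H^1(\mathcal O(t,t))=0$ for all $t\in\mathbb Z$. Indeed $H^1(\mathcal O(a,b))=H^0(\mathcal O(a))\otimes H^1(\mathcal O(b))\oplus H^1(\mathcal O(a))\otimes H^0(\mathcal O(b))$, so nonvanishing needs one coordinate $\ge0$ and the other $\le-2$.
* (V2) $H^2(\mathcal O(a,b))=H^1(\mathcal O(a))\otimes H^1(\mathcal O(b))$ is $0$ unless $a\le-2$ and $b\le-2$. And $H^3=0$ for all coherent sheaves, as $\dim Z=2$.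

**Definition (pieces).** A bundle has pieces $(a,b)\in\mathfrak S$ if it has a filtration by subbundles whose quotients are line bundles $\mathcal O(a,b)$ with $(a,b)\in\mathfrak S$.

By induction along the filtration, a cohomology group of a bundle vanishes if it vanishes for every piece. Pieces add under tensor products. If $0\to\mathcal A\to\mathcal E\to\mathcal B\to0$ is exact, then $\bigwedge^k\mathcal E$ has a filtration with quotients $\bigwedge^i\mathcal A\otimes\bigwedge^{k-i}\mathcal B$.

**Step 1: split Koszul complexes into short exact sequences.** Let $\varepsilon:\mathcal E\to\mathcal L$ be a surjection from a bundle onto a line bundle, with kernel $\mathcal K$. Contraction with $\varepsilon$ is a map $\bigwedge^k\mathcal E\to\bigwedge^{k-1}\mathcal E\otimes\mathcal L$. Locally $\mathcal E=\mathcal K\oplus\mathcal L$ and $\bigwedge^k\mathcal E=\bigwedge^k\mathcal K\oplus(\bigwedge^{k-1}\mathcal K\otimes\mathcal L)$; contraction kills the first summand and maps the second isomorphically onto $\bigwedge^{k-1}\mathcal K\otimes\mathcal L$.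 Hence for $k\ge1$
$$\textstyle0\to\bigwedge^k\mathcal K\to\bigwedge^k\mathcal E\to\bigwedge^{k-1}\mathcal K\otimes\mathcal L\to0 \tag{3}$$
is exact, and stays exact after tensoring with any bundle.

**Step 2: apply this to $\mathcal O(1,1)$.** Let $U=H^0(\mathcal O(1,0))$, $T=H^0(\mathcal O(0,1))$, and
$$V_1=H^0(\mathcal O(1,1))=U\otimes T,\quad\dim V_1=4,\qquad \mathcal M=\ker\bigl(V_1\otimes\mathcal O\to\mathcal O(1,1)\bigr),\quad\operatorname{rank}\mathcal M=3 .$$
By (3), for $k\ge1$,
$$\textstyle0\to\bigwedge^k\mathcal M\to\bigwedge^kV_1\otimes\mathcal O\to\bigwedge^{k-1}\mathcal M(1,1)\to0, \tag{4}$$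
and the composite $\bigwedge^kV_1\otimes\mathcal O\to\bigwedge^{k-1}\mathcal M(1,1)\subset\bigwedge^{k-1}V_1\otimes\mathcal O(1,1)$ is the Koszul map.

**Step 3: find the pieces of $\bigwedge^k\mathcal M$.** Factor the evaluation as $U\otimes T\otimes\mathcal O\to T\otimes\mathcal O(1,0)\to\mathcal O(1,1)$. The first map has kernel $T\otimes\mathcal O(-1,0)$, the second has kernel $\mathcal O(1,-1)$, so
$$0\to T\otimes\mathcal O(-1,0)\to\mathcal M\to\mathcal O(1,-1)\to0 .$$
Hence $\bigwedge^k\mathcal M$ has pieces $(0,0)$ for $k=0$; $(-1,0),(1,-1)$ for $k=1$; $(-2,0),(0,-1)$ for $k=2$; $(-1,-1)$ for $k=3$; and it is $0$ for $k\ge4$. In particular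
$$\text{every piece }(a,b)\text{ of }\textstyle\bigwedge^k\mathcal M\text{ satisfies }a\ge-k,\ a\ge-2,\ b\ge-1. \tag{5}$$

## 5. Top cohomology is linear through step 2, but has too many generators

Let $S=\operatorname{Sym}V_1$, fix $r\ge0$, and put
$$\mathcal G=\mathcal O(-r-2,-r-2),\qquad Q=\bigoplus_{s\ge0}Q_s,\quad Q_s=H^2(\mathcal G(s,s)),$$
an $S$-module by multiplication by sections. A basis of $Q_s$ is given by the monomials $x_0^{-i}x_1^{-j}y_0^{-k}y_1^{-l}$ with positive $i,j,k,l$ and $i+j=k+l=r+2-s$. So $\dim Q_s=(r+1-s)^2$ for $s\le r$, $Q_s=0$ for $s>r$, and $Q_r=H^2(\mathcal O(-2,-2))\neq0$.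

**Proposition 2.** $Q$ is linear through step $2$ over $S$, and for $k\le2$ the map
$$\textstyle H^2(\bigwedge^k\mathcal M\otimes\mathcal G)\to\operatorname{Tor}_k^S(Q)_k\subset\bigwedge^kV_1\otimes Q_0 \tag{6}$$
is onto.

**Step 1: describe the Koszul cycles.** We claim that for $0\le k\le2$ and $q\ge0$, the image of $H^2(\bigwedge^k\mathcal M\otimes\mathcal G(q,q))\to\bigwedge^kV_1\otimes Q_q$ is the space of Koszul cycles. For $k=0$ the map is the identity and everything is a cycle. For $k\ge1$, the cohomology sequence of (4) shows that this image is the kernel of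
$$\textstyle\bigwedge^kV_1\otimes H^2(\mathcal G(q,q))\to H^2(\bigwedge^{k-1}\mathcal M\otimes\mathcal G(q+1,q+1)).$$
The Koszul differential is this map followed by
$$\textstyle H^2(\bigwedge^{k-1}\mathcal M\otimes\mathcal G(q+1,q+1))\to\bigwedge^{k-1}V_1\otimes H^2(\mathcal G(q+1,q+1)),$$
so the claim follows if the latter is injective. For $k=1$ it is the identity. For $k=2$, the sequence (4) with index $1$, tensored with $\mathcal G(q+1,q+1)$, shows that its kernel is a quotient of $H^1(\mathcal G(q+2,q+2))$, which is $0$ by the second half of (V1).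

**Step 2: show that cycles are boundaries for $q\ge1$.** By (4) with index $k+1$ and $H^3=0$, the map $\bigwedge^{k+1}V_1\otimes H^2(\mathcal G(q-1,q-1))\to H^2(\bigwedge^k\mathcal M\otimes\mathcal G(q,q))$ is onto. So every cycle, being an image from $H^2(\bigwedge^k\mathcal M\otimes\mathcal G(q,q))$, comes from $\bigwedge^{k+1}V_1\otimes Q_{q-1}$ by the Koszul differential. Thus $\operatorname{Tor}_k^S(Q)_{k+q}=0$ for $k\le2$, $q\ge1$. For $q=0$, the claim of Step 1 is (6). $\blacksquare$

Idealize $Q$ itself. Lemma 1 with $B=S$, $M=Q$, $p=2$ gives a quadratic ideal $I$ with linear first syzygies. A nonzero element of $Q_r$ has degree $r+1$ in $R$ and is killed by all variables, so $\operatorname{reg}R\ge r+1$ by (K3); and $\operatorname{reg}R\le r+1$ by (2), (K1), (K2), (K4). So $\operatorname{reg}I=r+2$: the regularity is unbounded. But the number of variables is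
$$\dim V_1+\dim Q_0=4+(r+1)^2,$$
so the ratio still tends to $0$. The obstacle is exactly the quadratic size of $Q_0$, the space of generators: it has one direction of size $r+1$ from the $x$'s and another from the $y$'s.

The idea that gets past this is to stop counting $Q_0$ among the generators. Take a second module $L$, and a space $P$ of new variables that map $L$ to $Q$, so that $Q_0$ is produced by $P\cdot L_0$. The cost is $\dim P+\dim L_0$. If $P$ is large only in the $x$-direction and $L_0$ is large only in the $y$-direction, both have dimension linear in $r$, while $P\otimes L_0$ is large enough to fill $Q_0$.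

## 6. Gluing two modules with new variables

Producing $Q_0$ from $P\otimes L_0$ is not enough; the glued module must again be linear. The next lemma says precisely what is needed.

**Lemma 3 (gluing).** Let $S=\operatorname{Sym}V_1$, let $P$ be a finite-dimensional vector space, and $B=\operatorname{Sym}(V_1\oplus P)$. Let $L,Q$ be graded $S$-modules in degrees $\ge0$ with finite-dimensional components, and $\mu:P\otimes L\to Q$ an $S$-linear map of degree $0$. Make $M=L\oplus Q(-1)$ a graded $B$-module by $\pi\cdot(l,q)=(0,\mu(\pi\otimes l))$ for $\pi\in P$. Assume: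

* (a) $L$ is linear through step $p$ over $S$;
* (b) $Q$ is linear through step $p$ over $S$;
* (c) for all $J\ge1$, $k\ge0$ with $J+k\le p+1$ the following map is surjective:
$$\textstyle\partial_{J,k}:\bigwedge^JP\otimes\operatorname{Tor}_k^S(L)_k\to\bigwedge^{J-1}P\otimes\operatorname{Tor}_k^S(Q)_k,\quad\pi_1\wedge\dots\wedge\pi_J\otimes t\mapsto\displaystyle\sum_l(-1)^{l-1}(\cdots\widehat{\pi_l}\cdots)\otimes\mu(\pi_l)_*t .$$

Then $M$ is linear through step $p$ over $B$.

Here $\mu(\pi)=\mu(\pi\otimes-):L\to Q$. That $M$ is a $B$-module is clear: products of two elements of $P$ act as $0$, and $P$ commutes with $V_1$ because $\mu$ is $S$-linear.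

**Step 1: split the Koszul complex by weight.** Write $\bigwedge^i(V_1\oplus P)=\bigoplus_{u+v=i}\bigwedge^uP\otimes\bigwedge^vV_1$, factors from $P$ first. On $\pi_1\wedge\dots\wedge\pi_u\otimes\omega\otimes x$ the differential is
$$\sum_l(-1)^{l-1}(\cdots\widehat{\pi_l}\cdots)\otimes\omega\otimes\pi_lx\;+\;(-1)^u\,\pi_1\wedge\dots\wedge\pi_u\otimes d_S(\omega\otimes x),$$
with $d_S$ the Koszul differential over $S$. Give $\bigwedge^uP$ weight $u$, $L$ weight $0$, $Q$ weight $1$. The second sum keeps the weight. The first lowers $u$ by one and moves $L$ into $Q$ (and kills $Q$), so it keeps the weight too. Hence the Koszul complex of $M$ is a direct sum of complexes $\mathbf K^{(J)}$, $J\ge0$. In $\mathbf K^{(J)}$ the part $\bigwedge^{J-1}P\otimes\bigwedge^\bullet V_1\otimes Q(-1)$ is a subcomplex, with quotient $\bigwedge^JP\otimes\bigwedge^\bullet V_1\otimes L$. On both the differential is $\pm\mathrm{id}\otimes d_S$.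

**Step 2: compute the connecting map.** A class in the homology of the quotient is represented by a sum of elements $\pi_1\wedge\dots\wedge\pi_J\otimes z$ with $z\in\bigwedge^kV_1\otimes L$ a cycle over $S$. Lift it by the same formula to $\mathbf K^{(J)}$. As $d_Sz=0$, its differential there is $\sum_l(-1)^{l-1}(\cdots\widehat{\pi_l}\cdots)\otimes\mu(\pi_l)z$. So the connecting map is given by the formula for $\partial$, and with $k=i+1-J$ we get the exact sequence
$$\textstyle\bigwedge^JP\otimes\operatorname{Tor}_k^S(L)\xrightarrow{\ \partial\ }\bigwedge^{J-1}P\otimes\operatorname{Tor}_k^S(Q)(-1)\to H_i(\mathbf K^{(J)})\to\bigwedge^JP\otimes\operatorname{Tor}_{i-J}^S(L). \tag{7}$$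

**Step 3: read off the degrees.** Let $i\le p$. If $J=0$, then $H_i(\mathbf K^{(0)})=\operatorname{Tor}_i^S(L)$ lies in degree $i$ by (a). Let $J\ge1$. Then $k=i+1-J\le p$ and $J+k=i+1\le p+1$. If $k<0$, the second term of (7) is $0$. If $k\ge0$, then by (b) the second term lies in the single degree $(J-1)+k+1=J+k$; in this degree the first map is $\partial_{J,k}$, which is onto by (c). In both cases $H_i(\mathbf K^{(J)})$ embeds in $\bigwedge^JP\otimes\operatorname{Tor}_{i-J}^S(L)$, which by (a) is in degree $J+(i-J)=i$. So $\operatorname{Tor}_i^B(M)$ lies in degree $i$. $\blacksquare$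

By (7), the cokernel of $\partial_{J,k}$ embeds in $\operatorname{Tor}_{J+k-1}^B(M)$ in degree $J+k$, so condition (c) cannot be dropped. For $p=2$ there are six maps: $(J,k)=(1,0),(1,1),(1,2),(2,0),(2,1),(3,0)$. The map $\partial_{1,0}$ being onto says that $P\cdot L_0=Q_0$. Checking all six by hand would be unpleasant; instead we shall write every $\partial_{J,k}$ as a composite of maps in cohomology.

## 7. The module of sections and the gluing map $\xi$

Keep $r$, $S$, $\mathcal M$, $\mathcal G$, $Q$. Put
$$e=f=r+2,\quad c_1=r+3,\quad c_2=r+2,\quad\mathcal D=\mathcal O(2,f),\quad P=H^0(\mathcal O(e,0)),\quad L=\bigoplus_{s\ge0}H^0(\mathcal D(s,s)).$$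
As planned, $P$ is large only in the $x$-direction and $L_0=H^0(\mathcal O(2,r+2))$ only in the $y$-direction. The first coordinate $2$ of $\mathcal D$ is a budget: in the verification a factor from $\bigwedge^J P$ or $\bigwedge^kV_1$ will cost at most one unit each, at most $J+k\le3$ in all, and a coordinate $-1$ is still harmless in (V1) and (V2). Note
$$\mathcal D(e-2c_1,-2c_2)=\mathcal O(2+(r+2)-2(r+3),\ (r+2)-2(r+2))=\mathcal G. \tag{8}$$

**Step 1: $L$ is linear through every step (hypothesis (a)).** Since $\bigwedge^{k-1}\mathcal M(1,1)\subset\bigwedge^{k-1}V_1\otimes\mathcal O(1,1)$, the sheaf-level Koszul map on $\bigwedge^kV_1\otimes\mathcal D(q,q)$ has kernel $\bigwedge^k\mathcal M\otimes\mathcal D(q,q)$. As $H^0$ is left exact, the Koszul cycles in $\bigwedge^kV_1\otimes L_q$ are $H^0(\bigwedge^k\mathcal M\otimes\mathcal D(q,q))$. For $q\ge1$, by (4) with index $k+1$, the map $\bigwedge^{k+1}V_1\otimes L_{q-1}\to H^0(\bigwedge^k\mathcal M\otimes\mathcal D(q,q))$ is onto if $H^1(\bigwedge^{k+1}\mathcal M\otimes\mathcal D(q-1,q-1))=0$.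 By (5) the pieces have first coordinate $\ge-2+2=0$ and second coordinate $\ge f-1\ge-1$, so this holds by (V1). Hence $L$ is linear through every step, and
$$\textstyle\operatorname{Tor}_k^S(L)_k=H^0(\bigwedge^k\mathcal M\otimes\mathcal D). \tag{9}$$

**Step 2: construct a natural map from $H^0$ to $H^2$.** The pairs $(x_0^{c_1},x_1^{c_1})$ and $(y_0^{c_2},y_1^{c_2})$ have no common zeros, so their Koszul complexes are exact sequences of bundles
$$0\to\mathcal O(-2c_1,0)\to\mathcal O(-c_1,0)^2\to\mathcal O\to0,\qquad0\to\mathcal O(0,-2c_2)\to\mathcal O(0,-c_2)^2\to\mathcal O\to0, \tag{10}$$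
which stay exact after tensoring. For a bundle $\mathcal X$, tensor the first with $\mathcal X$ and the second with $\mathcal X(-2c_1,0)$, and compose the connecting maps:
$$\xi_{\mathcal X}:H^0(\mathcal X)\to H^1(\mathcal X(-2c_1,0))\to H^2(\mathcal X(-2c_1,-2c_2)).$$
A morphism $\varphi:\mathcal X\to\mathcal X'$ of bundles induces morphisms of the tensored sequences, so $\xi$ is natural:
$$H^2(\varphi(-2c_1,-2c_2))\circ\xi_{\mathcal X}=\xi_{\mathcal X'}\circ H^0(\varphi). \tag{11}$$
Taking for $\varphi$ the multiplication $\mathcal X\to\mathcal X\otimes\mathcal L$ by a section of a line bundle, we see that $\xi$ commutes with multiplication by sections. Also $\xi_{\mathcal X\otimes E}=\xi_{\mathcal X}\otimes\mathrm{id}_E$ for a vector space $E$. From the two long exact sequences: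
$$\xi_{\mathcal X}\text{ is onto if }H^1(\mathcal X(-c_1,0))=0\text{ and }H^2(\mathcal X(-2c_1,-c_2))=0. \tag{12}$$

Concretely, for $\mathcal X=\mathcal O(a,b)$ the map $\xi$ sends a monomial $F$ to $\pm F/\bigl((x_0x_1)^{c_1}(y_0y_1)^{c_2}\bigr)$, read as a negative monomial or $0$. Check it for one factor: let $u\mapsto(x_1^cu,-x_0^cu)$ and $(u,v)\mapsto x_0^cu+x_1^cv$ be the maps of the Koszul sequence. A form $F$ lifts to $(F/x_0^c,0)$ where $x_0\ne0$ and to $(0,F/x_1^c)$ where $x_1\ne0$; the second minus the first is $(-F/x_0^c,F/x_1^c)$, the image of $-F/(x_0x_1)^c$.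

**Step 3: define the gluing.** For $\pi\in P$ and $l\in H^0(\mathcal D(s,s))$, let
$$\mu(\pi\otimes l)=\xi(\pi l)\in H^2(\mathcal G(s,s))=Q_s .$$
This makes sense: $\pi l\in H^0(\mathcal D(s+e,s))$, and (8) identifies the target. It is $S$-linear, because $\xi$ commutes with multiplication by elements of $V_1$.

Let us see $\partial_{1,0}:P\otimes L_0\to Q_0$ by hand. Products $\pi l$ give all monomials $x_0^{\alpha_0}x_1^{\alpha_1}y_0^{\beta_0}y_1^{\beta_1}$ with $\alpha_0+\alpha_1=r+4$ and $\beta_0+\beta_1=r+2$. The image has exponents $\alpha_i-(r+3)$ and $\beta_i-(r+2)$. Letting $\alpha_0$ run through $2,\dots,r+2$ and $\beta_0$ through $1,\dots,r+1$, all exponents are negative and each of the $(r+1)^2$ basis monomials of $Q_0$ is hit once. So $\partial_{1,0}$ is onto.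

**Step 4: write the Koszul complex of $P$ on sheaves.** Let $\mathcal N=\ker(P\otimes\mathcal O\to\mathcal O(e,0))$. On $\mathbb P^1$ the kernel of $H^0(\mathcal O(e))\otimes\mathcal O\to\mathcal O(e)$ has rank $e$ and, from the cohomology sequence, $H^0=H^1=0$. A bundle on $\mathbb P^1$ is a sum of line bundles; here $H^0=0$ forces degrees $\le-1$ and $H^1=0$ forces degrees $\ge-1$. So the kernel is $\mathcal O(-1)^e$. Hence $\mathcal N\cong\mathcal O(-1,0)^e$, and $\bigwedge^i\mathcal N$ has only pieces $(-i,0)$. By (3), for $J\ge1$,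
$$\textstyle0\to\bigwedge^J\mathcal N\to\bigwedge^JP\otimes\mathcal O\to\bigwedge^{J-1}\mathcal N(e,0)\to0, \tag{13}$$
and the composite $\bigwedge^JP\otimes\mathcal O\to\bigwedge^{J-1}P\otimes\mathcal O(e,0)$ is the Koszul map.

## 8. Surjectivity of the maps $\partial_{J,k}$

We verify hypothesis (c) of Lemma 3 for $p=2$. Let $J\ge1$, $k\ge0$, $J+k\le3$, so $k\le2$, and put $\mathcal X=\bigwedge^k\mathcal M\otimes\mathcal D$.

**Step 1: factor $\partial_{J,k}$ through cohomology.** By (9) the source is $\bigwedge^JP\otimes H^0(\mathcal X)\subset\bigwedge^JP\otimes\bigwedge^kV_1\otimes H^0(\mathcal D)$. There, by definition of $\mu$, the map $\partial_{J,k}$ is the Koszul map into $\bigwedge^{J-1}P\otimes\bigwedge^kV_1\otimes H^0(\mathcal D(e,0))$ followed by $\mathrm{id}\otimes\xi$. By (13) the Koszul map factors through $H^0(\bigwedge^{J-1}\mathcal N\otimes\mathcal X(e,0))$. Apply naturality (11) to the inclusion $\bigwedge^{J-1}\mathcal N\otimes\bigwedge^k\mathcal M\subset\bigwedge^{J-1}P\otimes\bigwedge^kV_1\otimes\mathcal O$, tensored with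 $\mathcal D(e,0)$: we may apply $\xi$ first and the inclusion afterwards, on $H^2$. The inclusion passes through $\bigwedge^{J-1}P\otimes\bigwedge^k\mathcal M$. Using (8), $\partial_{J,k}$ is therefore the composite
$$\textstyle\bigwedge^JP\otimes H^0(\mathcal X)\xrightarrow{\alpha}H^0(\bigwedge^{J-1}\mathcal N\otimes\mathcal X(e,0))\xrightarrow{\xi}H^2(\bigwedge^{J-1}\mathcal N\otimes\bigwedge^k\mathcal M\otimes\mathcal G)$$
$$\textstyle\xrightarrow{\gamma}\bigwedge^{J-1}P\otimes H^2(\bigwedge^k\mathcal M\otimes\mathcal G)\to\bigwedge^{J-1}P\otimes\operatorname{Tor}_k^S(Q)_k . \tag{14}$$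
The last map is onto by (6). It remains to treat $\alpha,\xi,\gamma$. Let $(a,b)$ denote a piece of $\bigwedge^k\mathcal M$. By (5), $b\ge-1$ and
$$2+a-J\ge2-(J+k)\ge-1. \tag{15}$$

**Step 2: $\alpha$ is onto.** By (13) tensored with $\mathcal X$, it suffices that $H^1(\bigwedge^J\mathcal N\otimes\mathcal X)=0$. The pieces are $(2+a-J,\ r+2+b)$. Both coordinates are $\ge-1$, so (V1) applies.

**Step 3: $\xi$ is onto.** We check the two conditions of (12) for the bundle $\bigwedge^{J-1}\mathcal N\otimes\mathcal X(e,0)$. First, $H^1(\bigwedge^{J-1}\mathcal N\otimes\mathcal X(e-c_1,0))=0$: as $2+e-c_1=1$, the pieces are $(1+a-(J-1),\ r+2+b)=(2+a-J,\ r+2+b)$, with both coordinates $\ge-1$. Second, $H^2(\bigwedge^{J-1}\mathcal N\otimes\mathcal X(e-2c_1,-c_2))=0$: the second coordinates are $f-c_2+b=b\ge-1$, so (V2) applies.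

**Step 4: $\gamma$ is onto.** For $J=1$ it is the identity. For $J\ge2$, by (13) with index $J-1$, its cokernel embeds in $H^2(\bigwedge^{J-2}\mathcal N\otimes\bigwedge^k\mathcal M\otimes\mathcal G(e,0))$. The first coordinates of the pieces are $-r-2+e+a-(J-2)=2+a-J\ge-1$, so this group is $0$ by (V2).

Thus (c) holds. With Step 1 of Section 7 and Proposition 2, Lemma 3 shows that $M=L\oplus Q(-1)$ is linear through step $2$ over $B=\operatorname{Sym}(V_1\oplus P)$.

## 9. Counting variables and computing the regularity: proof of Theorem A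

**Step 1: idealize and count.** Lemma 1 with $p=2$ applies to $M$, and $M_0=L_0=H^0(\mathcal O(2,r+2))$ because $Q(-1)$ starts in degree $1$. We get $R=C/I$ with $I$ minimally generated by quadrics, with linearly generated first syzygies, in
$$\dim V_1+\dim P+\dim L_0=4+(r+3)+3(r+3)=4r+16$$
variables.

**Step 2: bound the regularity from below.** A nonzero element of $Q_r$ has degree $r+1$ in $M$ and $r+2$ in $R$. It is killed by $V_1$ since $Q_{r+1}=0$, by $P$ since $P$ kills $Q(-1)$, and by the $w_i$ since $M(-1)^2=0$. By (K3), $\operatorname{reg}R\ge r+2$.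

**Step 3: bound it from above.** By (K2), $\operatorname{reg}Q(-1)\le r+1$ over $B$. In the exact sequence of $B$-modules $0\to Q(-1)\to M\to L\to0$, the space $P$ kills the quotient $L$, so $\operatorname{reg}L=0$ by Section 7 and (K1). Hence $\operatorname{reg}M\le r+1$ by (K4). From (2), with (K1) and (K4), $\operatorname{reg}R\le\max(r+2,0)=r+2$. So $\operatorname{reg}C/I=r+2$ and $\operatorname{reg}I=r+3$.

**Step 4: fill in all $m$.** For $m\ge16$ let $r=\lfloor m/4\rfloor-4\ge0$, so $4r+16\le m$. Let $I_m$ be the extension of $I$ to a polynomial ring with $m-(4r+16)$ further variables. This extension is flat and preserves graded Betti numbers. So $I_m$ is quadratic with linearly generated first syzygies and $\operatorname{reg}I_m=r+3=\lfloor m/4\rfloor-1$. $\blacksquare$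

## 10. All limits up to $\frac27$

In $4r+16$, the space $L_0$ contributes $3(r+3)$ and $P$ only $r+3$. It pays to halve the $y$-degree in $\mathcal D$ and let $P$ carry the other half, even though this doubles $\dim P$.

> **Theorem B.** For every field $K$ and every real $\lambda\in(0,\frac27]$ there are quadratic ideals $I_m\subset K[x_1,\dots,x_m]$ ($m\gg0$) with linearly generated first syzygies and $\lim_m\operatorname{reg}I_m/m=\lambda$.

**Step 1: change the data.** Let $r\ge0$ be even and
$$g=f=\tfrac r2+1,\quad e=r+2,\quad c_1=r+3,\quad c_2=r+2=f+g,\quad\mathcal D=\mathcal O(2,f).$$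
Define $\mathcal G,Q,L$ and $\xi$ as before, with this new $f$. Replace $P$ by
$$P=H^0(\mathcal O(e,0))\otimes\langle y_0^g,y_1^g\rangle\subset H^0(\mathcal O(e,g)),\qquad\dim P=2(r+3),$$
which generates $\mathcal O(e,g)$. We have $\mathcal D(e-2c_1,g-2c_2)=\mathcal G$, so $\mu(\pi\otimes l)=\xi(\pi l)$ is again an $S$-linear map $P\otimes L\to Q$ of degree $0$.

**Step 2: find the pieces of $\bigwedge^i\mathcal N$.** Let $\mathcal N=\ker(P\otimes\mathcal O\to\mathcal O(e,g))$. Evaluate $H^0(\mathcal O(e,0))$ first: $P\otimes\mathcal O\to\langle y_0^g,y_1^g\rangle\otimes\mathcal O(e,0)\to\mathcal O(e,g)$. The first kernel is $\mathcal O(-1,0)^{2e}$. The kernel of $\langle y_0^g,y_1^g\rangle\otimes\mathcal O\to\mathcal O(0,g)$ is $\mathcal O(0,-g)$, so the second kernel is $\mathcal O(e,-g)$. This gives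
$$0\to\mathcal O(-1,0)^{2e}\to\mathcal N\to\mathcal O(e,-g)\to0 .$$
As the quotient has rank one, $\bigwedge^i\mathcal N$ has pieces $(-i,0)$ (first type) and, for $i\ge1$, $(e-i+1,-g)$ (second type). By (3), the sequence (13) holds with $(e,g)$ in place of $(e,0)$.

**Step 3: hypotheses (a) and (b).** Proposition 2 concerns only $\mathcal G$ and $Q$, which are unchanged. Step 1 of Section 7 used of $f$ only that $f-1\ge-1$, so it holds, and so does (9).

**Step 4: hypothesis (c).** The factorization (14) holds with $(e,0)$ replaced by $(e,g)$, and its last map is onto by (6). Let $(a,b)$ be a piece of $\bigwedge^k\mathcal M$ and $J+k\le3$; then (15) and $b\ge-1$ hold.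

* For $\alpha$: the pieces in $H^1(\bigwedge^J\mathcal N\otimes\mathcal X)$ are $(2+a-J,\ f+b)$ and $(3+a+e-J,\ f-g+b)$, with $f-g+b=b$. All coordinates are $\ge-1$, so the group is $0$.
* For $\xi$, first condition: in $H^1(\bigwedge^{J-1}\mathcal N\otimes\mathcal X(e-c_1,g))$ we have $\mathcal D(e-c_1,g)=\mathcal O(1,r+2)$. The pieces are $(2+a-J,\ r+2+b)$ and, for $J\ge2$, $(3+a-J+e,\ r+2-g+b)$, where $r+2-g=f$. All coordinates are $\ge-1$, so the group is $0$.
* For $\xi$, second condition: in $H^2(\bigwedge^{J-1}\mathcal N\otimes\mathcal X(e-2c_1,g-c_2))$ we have $\mathcal D(e-2c_1,g-c_2)=\mathcal O(-r-2,0)$. Pieces of the first type have second coordinate $b\ge-1$. Those of the second type ($J\ge2$) have first coordinate $-r-2+a+e-(J-1)+1=2+a-J\ge-1$. So the group is $0$ by (V2).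
* For $\gamma$: if $J=1$ it is the identity. If $J\ge2$, its cokernel embeds in $H^2(\bigwedge^{J-2}\mathcal N\otimes\bigwedge^k\mathcal M\otimes\mathcal G(e,g))$. As $-r-2+e=0$, the first coordinates are $a-(J-2)=2+a-J\ge-1$ or, for $J\ge3$, $a+e-(J-2)+1\ge-1$. So the group is $0$.

**Step 5: count and choose parameters.** Lemmas 3 and 1 apply with $p=2$. The regularity computation of Section 9 used only the sequences $0\to Q(-1)\to M\to L\to0$ and (2), the linearity of $L$, and the degrees of $Q$, so again $\operatorname{reg}I=r+3$. Writing $r=2\rho$, we have $f=\rho+1$, and the number of variables is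
$$4+2(r+3)+3(f+1)=4+2(2\rho+3)+3(\rho+2)=7\rho+16,$$
with $\operatorname{reg}I=2\rho+3$. Given $\lambda\in(0,\frac27]$ and $m\gg0$, put $\rho_m=\lfloor\lambda m/2\rfloor-3\ge0$. Then $7\rho_m+16\le\frac72\lambda m-5\le m$. Adding variables, which preserves Betti numbers, gives $I_m$ with $\operatorname{reg}I_m=2\rho_m+3$, and $\operatorname{reg}I_m/m\to\lambda$. $\blacksquare$

## 11. Linearity through $p$ steps, from $(\mathbb P^1)^p$

With $p$ projective lines instead of two, the same construction gives $p$ linear steps.

> **Theorem C.** For every $p\ge1$ there are $c_p>0$, $m_p$ such that for every field $K$ and every $m\ge m_p$ there is a homogeneous ideal $I\subset S=K[x_1,\dots,x_m]$, $I\ne0$, with $\beta_{i,j}(S/I)=0$ for $1\le i\le p$, $j\ne i+1$ (quadrics, linear resolution through step $p$), and $\operatorname{reg}I\ge c_p\,m^{1/\lceil p/2\rceil}$.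

**Step 1: fix the data.** Let $Z=(\mathbb P^1)^p$, $h=\lceil p/2\rceil$, $\mathbf 1=(1,\dots,1)$, $r\ge0$, and
$$e=r+p,\qquad f=r+2p,\qquad c=r+p+1 .$$
Let $\mathbf e$ have $h$ entries $e$ followed by $p-h$ zeros. Let $\mathcal D=\mathcal O(\mathbf d)$ with $d_l=p$ for $l\le h$ and $d_l=f$ for $l>h$, and $\mathcal G=\mathcal O(-(r+2)\mathbf 1)$. All entries of $\mathbf d+\mathbf e$ equal $r+2p$, so
$$\mathbf d+\mathbf e-2c\mathbf 1=-(r+2)\mathbf 1. \tag{16}$$
By Künneth, $H^q(\mathcal O(\mathbf a))\neq0$ only if exactly $q$ of the $a_l$ are $\le-2$ and the others are $\ge0$. In particular $H^i(\mathcal O(t\mathbf 1))=0$ for $1\le i\le p-1$ and all $t$.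

From here on, put $V=H^0(\mathcal O(\mathbf 1))$, of dimension $2^p$, $S=\operatorname{Sym}V$, $P=H^0(\mathcal O(\mathbf e))$, and let $\mathcal M$, $\mathcal N$ be the kernels of $V\otimes\mathcal O\to\mathcal O(\mathbf 1)$ and $P\otimes\mathcal O\to\mathcal O(\mathbf e)$. By (3), for $k,J\ge1$ there are exact sequences
$$\textstyle0\to\bigwedge^k\mathcal M\to\bigwedge^kV\otimes\mathcal O\to\bigwedge^{k-1}\mathcal M(\mathbf 1)\to0,\qquad0\to\bigwedge^J\mathcal N\to\bigwedge^JP\otimes\mathcal O\to\bigwedge^{J-1}\mathcal N(\mathbf e)\to0, \tag{17}$$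
whose composites with the inclusions are the Koszul maps. Let
$$L=\bigoplus_{s\ge0}H^0(\mathcal D(s\mathbf 1)),\qquad Q=\bigoplus_{s\ge0}H^p(\mathcal G(s\mathbf 1)).$$

**Step 2: bound the pieces.** The kernel of a composite of surjections is filtered by the kernels of its factors. Evaluating one factor of $Z$ at a time, $\mathcal M$ is filtered with quotients sums of $\mathcal O(1,\dots,1,-1,0,\dots,0)$, with $-1$ in place $i$, $1\le i\le p$. Likewise, since the kernel of $H^0(\mathcal O(e))\otimes\mathcal O\to\mathcal O(e)$ on $\mathbb P^1$ is $\mathcal O(-1)^e$ (Section 7, Step 4; here $e\ge1$), $\mathcal N$ is filtered with quotients sums of $\mathcal O(e,\dots,e,-1,0,\dots,0)$, with $-1$ in place $i\le h$. So every coordinate of a piece of $\mathcal M$ is $\ge-1$; a piece of $\mathcal N$ has coordinates $\ge-1$ in places $l\le h$ and $0$ in places $l>h$. The pieces of an exterior power are sums of pieces. Hence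
$$\textstyle\text{pieces of }\bigwedge^j\mathcal N\otimes\bigwedge^k\mathcal M\text{ have $l$-th coordinate }\ge-(j+k)\ (l\le h),\quad\ge-k\ (l>h). \tag{18}$$

**Step 3: define the gluing map.** Let $\mathbf u_l$ be the $l$-th unit vector. Pull back $0\to\mathcal O(-2c)\to\mathcal O(-c)^2\to\mathcal O\to0$, the Koszul sequence of $(x_0^c,x_1^c)$, from the factor $l$. For a bundle $\mathcal X$ put $\mathcal X_l=\mathcal X(-2c(\mathbf u_1+\dots+\mathbf u_l))$, with $\mathcal X_0=\mathcal X$. Tensoring with $\mathcal X_{l-1}$ gives a connecting map $\delta_l:H^{l-1}(\mathcal X_{l-1})\to H^l(\mathcal X_l)$, and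
$$\delta_l\text{ is onto if }H^l(\mathcal X_{l-1}(-c\,\mathbf u_l))=0. \tag{19}$$
Let $\xi_{\mathcal X}=\delta_p\cdots\delta_1:H^0(\mathcal X)\to H^p(\mathcal X(-2c\mathbf 1))$. As in Section 7 it is natural in $\mathcal X$, hence commutes with multiplication by sections, and $\xi_{\mathcal X\otimes E}=\xi_{\mathcal X}\otimes\mathrm{id}_E$. By (16), $\mu(\pi\otimes l)=\xi(\pi l)$ defines an $S$-linear map $P\otimes L\to Q$ of degree $0$.

**Step 4: hypothesis (a).** As $H^0$ is left exact, the Koszul cycles in $\bigwedge^kV\otimes L_q$ are $H^0(\bigwedge^k\mathcal M\otimes\mathcal D(q\mathbf 1))$. For $q\ge1$ and $k\le p$, by (17) they are boundaries if $H^1(\bigwedge^{k+1}\mathcal M\otimes\mathcal D((q-1)\mathbf 1))=0$. By (18), and since $f\ge p$, all coordinates are $\ge p-(p+1)=-1$, so this holds. Thus $L$ is linear through step $p$, and $\operatorname{Tor}_k^S(L)_k=H^0(\bigwedge^k\mathcal M\otimes\mathcal D)$ for all $k$.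

**Step 5: hypothesis (b).** We first claim
$$\textstyle H^i(\bigwedge^j\mathcal M(t\mathbf 1))=0\qquad\text{for }j\ge0,\ j+1\le i\le p-1,\ t\in\mathbb Z. \tag{20}$$
For $j=0$ this is in Step 1. For $j\ge1$, by (17) the group sits between $H^{i-1}(\bigwedge^{j-1}\mathcal M((t+1)\mathbf 1))$, which is $0$ by induction as $(j-1)+1\le i-1\le p-1$, and $\bigwedge^jV\otimes H^i(\mathcal O(t\mathbf 1))=0$.

Next, for $1\le k\le p$ and $q\ge0$ the map
$$\textstyle H^p(\bigwedge^{k-1}\mathcal M\otimes\mathcal G((q+1)\mathbf 1))\to\bigwedge^{k-1}V\otimes H^p(\mathcal G((q+1)\mathbf 1))$$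
is injective. For $k=1$ it is the identity. For $k\ge2$ its kernel is, by (17) with index $k-1$, a quotient of $H^{p-1}(\bigwedge^{k-2}\mathcal M\otimes\mathcal G((q+2)\mathbf 1))$, which is $0$ by (20), since $(k-2)+1\le p-1$.

Now argue as in Proposition 2. By (17), the image of $H^p(\bigwedge^k\mathcal M\otimes\mathcal G(q\mathbf 1))\to\bigwedge^kV\otimes Q_q$ is the kernel of the map to $H^p(\bigwedge^{k-1}\mathcal M\otimes\mathcal G((q+1)\mathbf 1))$, and by the injectivity just shown this is the space of Koszul cycles, for $1\le k\le p$; for $k=0$ this is trivial. If $q\ge1$, then $\bigwedge^{k+1}V\otimes H^p(\mathcal G((q-1)\mathbf 1))\to H^p(\bigwedge^k\mathcal M\otimes\mathcal G(q\mathbf 1))$ is onto, because $H^{p+1}=0$. So cycles are boundaries, and $Q$ is linear through step $p$. For $q=0$ we learn that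
$$\textstyle H^p(\bigwedge^k\mathcal M\otimes\mathcal G)\to\operatorname{Tor}_k^S(Q)_k\text{ is onto for }k\le p. \tag{21}$$

**Step 6: hypothesis (c).** Let $J\ge1$, $k\ge0$, $J+k\le p+1$, so $k\le p$, and $\mathcal X=\bigwedge^k\mathcal M\otimes\mathcal D$. By the argument of Section 8, Step 1, with (17), the naturality of $\xi$, and (16), the map $\partial_{J,k}$ is the composite
$$\textstyle\bigwedge^JP\otimes H^0(\mathcal X)\xrightarrow{\alpha}H^0(\bigwedge^{J-1}\mathcal N\otimes\mathcal X(\mathbf e))\xrightarrow{\xi}H^p(\bigwedge^{J-1}\mathcal N\otimes\bigwedge^k\mathcal M\otimes\mathcal G)\xrightarrow{\gamma}\bigwedge^{J-1}P\otimes H^p(\bigwedge^k\mathcal M\otimes\mathcal G)\to\bigwedge^{J-1}P\otimes\operatorname{Tor}_k^S(Q)_k,$$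
whose last map is onto by (21).

* $\alpha$ is onto if $H^1(\bigwedge^J\mathcal N\otimes\mathcal X)=0$. By (18) the coordinates are $\ge p-(J+k)\ge-1$ for $l\le h$ and $\ge f-k\ge-1$ for $l>h$, so the group is $0$.
* $\xi$ is onto: the pieces of $\mathcal Y=\bigwedge^{J-1}\mathcal N\otimes\mathcal X(\mathbf e)$ have $l$-th coordinate $\ge p+e-(J-1+k)\ge e=c-1$ for $l\le h$, and $\ge f-k\ge f-p=c-1$ for $l>h$. By (19) the map $\delta_l$ is onto if $H^l$ of $\mathcal Y$, twisted by $-2c$ in the places $<l$ and by $-c$ in place $l$, vanishes. After this twist all coordinates in places $\ge l$ are $\ge-1$, so at most $l-1$ coordinates are $\le-2$, and this $H^l$ is $0$.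
* $\gamma$ is the identity for $J=1$. For $J\ge2$, by (17) its cokernel embeds in $H^p(\bigwedge^{J-2}\mathcal N\otimes\bigwedge^k\mathcal M\otimes\mathcal G(\mathbf e))$. The first coordinates are $\ge-r-2+e-(J-2+k)\ge p-2-(p-1)=-1$, while a nonzero $H^p$ needs all coordinates $\le-2$. So the group is $0$.

**Step 7: regularity and count.** By Lemma 3, $M=L\oplus Q(-1)$ is linear through step $p$, and Lemma 1 gives an ideal $I\ne0$ with $\beta_{i,j}=0$ for $1\le i\le p$, $j\ne i+1$. We have $Q_r=H^p(\mathcal O(-2\cdot\mathbf 1))\ne0$ and $Q_{r+1}=H^p(\mathcal O(-\mathbf 1))=0$. So a nonzero element of $Q_r$ gives an element of degree $r+2$ in $R$ killed by $V$, by $P$ and by the $w_i$, and (K3) gives $\operatorname{reg}R\ge r+2$, that is, $\operatorname{reg}I\ge r+3$. The number of variables is $\dim V+\dim P+\dim L_0$: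
$$N_r=2^p+(r+p+1)^h+(p+1)^h(r+2p+1)^{p-h}\le C_p(r+1)^h,\qquad C_p=2^p+(p+1)^h+(p+1)^h(2p+1)^{p-h},$$
because $r+p+1\le(p+1)(r+1)$, $r+2p+1\le(2p+1)(r+1)$ and $p-h\le h$.

For $m\ge m_p:=N_0$ take the largest $r\ge0$ with $N_r\le m$, and add $m-N_r$ variables, which preserves Betti numbers. Then $m<N_{r+1}\le C_p(r+2)^h$, so
$$\operatorname{reg}I\ge r+3\ge(m/C_p)^{1/h}=c_p\,m^{1/\lceil p/2\rceil},\qquad c_p=C_p^{-1/h},$$
and neither $c_p$ nor $m_p$ depends on $K$. $\blacksquare$
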